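# Edge-transitive polytopes and the mirrors of their edges

## 1. Simple polytopes: every edge has a mirror

Put a point into a kaleidoscope, that is, into a system of mirrors generating a finite group, and take the convex hull of all its images. Cubes, simplices, cross-polytopes and many less regular polytopes arise in this way. Suppose we only know that all edges of a polytope look alike under its symmetry group. Must the polytope come from a kaleidoscope, and must all the mirrors that move the starting point play the same role? These notes treat this question in dimension $d\ge 4$. It is taken from *Spectral Realizations of Symmetric Graphs, Spectral Polytopes and Edge-Transitivity*. We begin with a class of polytopes where the answer is yes, and then see what is lost outside that class.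

**Definition (symmetry).** A *polytope* is a convex polytope $P\subset\mathbb R^d$ of full dimension $d$. Its symmetry group $\operatorname{Aut}(P)$ is the group of orthogonal (in particular linear) maps of $\mathbb R^d$ taking $P$ onto itself. $P$ is *edge-transitive* (*vertex-transitive*) if $\operatorname{Aut}(P)$ is transitive on its edges (vertices).

The group $\operatorname{Aut}(P)$ is finite, since a linear map is determined by its action on the vertices, which affinely span $\mathbb R^d$. If $P$ is vertex-transitive, all vertices have the same norm.

**Definition (Wythoffian).** A finite reflection group $\Gamma\subset O(\mathbb R^d)$ is a finite group generated by reflections in linear hyperplanes. Its mirrors cut $\mathbb R^d$ into open chambers. $P$ is *Wythoffian* if $P=\operatorname{conv}(\Gamma v)$ for such a $\Gamma$ and a point $v$ in the closure of a chamber $C$. The *ringed Coxeter–Dynkin diagram* of $(\Gamma,v)$ is the Coxeter–Dynkin diagram of $\Gamma$, with one node for each mirror bounding $C$, in which a node is ringed exactly when $v$ does not lie on its mirror. It is *transitive* if the diagram automorphisms that preserve the set of ringed nodes are transitive on the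 ringed nodes. $P$ is *Wythoffian with transitive Coxeter–Dynkin diagram* if at least one of its representations has a transitive ringed diagram.

The words "at least one" matter. The $4$-cube is $\operatorname{conv}(B_4\cdot(1,1,1,1))$. In the chamber $x_1>x_2>x_3>x_4>0$ the point lies on all bounding mirrors except $x_4=0$, so there is one ring and the diagram is transitive. It is also $\operatorname{conv}((B_3\times A_1)\cdot(1,1,1,1))$. Now the walls are $x_1=x_2$, $x_2=x_3$, $x_3=0$ and $x_4=0$, and the last two are ringed. No diagram automorphism exchanges them, because they lie in components with different numbers of nodes. So this representation is not transitive, but the $4$-cube is still Wythoffian with transitive diagram.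

**Definition (edge reflection).** For an edge $e=[v,w]$ let $r_e$ be the reflection in the perpendicular bisector hyperplane of $e$. It is linear exactly when $|v|=|w|$; the statement $r_e\in\operatorname{Aut}(P)$ includes this.

In the plane there is an immediate obstruction. A rhombus with vertices $(\pm a,0),(0,\pm b)$, $a\ne b$, is edge-transitive, because the reflections in the two diagonals already permute the four sides transitively. It has vertices of two different norms, so it is not the hull of one orbit of orthogonal maps, and it is not Wythoffian. In dimension $d\ge4$ this cannot happen: by Göring–Winter, *The edge-transitive polytopes that are not vertex-transitive*, Ars Math. Contemp. 23 (2023), edge-transitive polytopes of dimension $d\ge4$ are vertex-transitive.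

A polytope is *simple* if each vertex lies on exactly $d$ edges. We use the textbook fact that in a simple polytope any two edges at a vertex $x$ lie in exactly one common $2$-face. So the $2$-faces containing an edge $[x,y]$ correspond bijectively to the $d-1$ other neighbors of $x$.

**Theorem 1.** Let $d\ge3$ and let $P$ be a simple polytope that is edge- and vertex-transitive (for $d\ge4$ vertex-transitivity is automatic by Göring–Winter). Then $P$ is Wythoffian with transitive Coxeter–Dynkin diagram.

**Step 1: all $2$-faces are regular polygons.** This gives us faces that are rigid enough to reconstruct from three vertices. All vertices lie on a sphere about $0$, and all edges have the same length. Hence a $2$-face is a convex polygon inscribed in a circle, with equal sides. Each side cuts off an arc between consecutive vertices of size $\theta$ or $2\pi-\theta$, where $\theta\le\pi$ is determined by the side length, and the arcs add up to $2\pi$. There are at least three sides, so if one arc had size $2\pi-\theta>\theta$ the total would be at least $(2\pi-\theta)+2\theta>2\pi$. So all arcs are equal and the polygon is regular.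

**Step 2: reflect, and compare at one vertex.** Fix an edge $e=[v,w]$ and put $P'=r_eP$. Since $|v|=|w|$, $r_e$ is linear and orthogonal, so $P'$ is again simple with regular $2$-faces. We want $P'=P$. Call a common vertex of $P$ and $P'$ *good* if it has the same neighbors in $P$ and in $P'$. The purpose of this step is to show that $v$ is good.

As $r_ew=v$, the point $v$ is a vertex of $P'$, and its neighbors in $P'$ are the images under $r_e$ of the neighbors of $w$ in $P$. One of these is $r_ev=w$, a neighbor of $v$ in $P$. Let $u\ne w$ be another neighbor of $v$ in $P$. By simplicity $u,v,w$ lie in a common $2$-face $F$. It is a regular polygon with side $e$, and its plane contains the direction $w-v$. So $r_e$ acts on that plane as the reflection in the perpendicular bisector of a side, and $r_eF=F$. Therefore $r_e$ maps the other neighbor of $w$ in $F$ to $u$. By simplicity, the $d-1$ two-faces containing $e$ account for each neighbor $u\neq w$ of $v$ once, and for each neighbor of $w$ other than $v$ once. So $r_e$ maps the neighbors of $w$ in $P$ onto the neighbors of $v$ in $P$, and $v$ is good.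

**Step 3: goodness spreads along edges.** Let $x$ be good and $y$ a neighbor of $x$; then $y$ is a vertex of both polytopes. For each of the $d-1$ other neighbors $z$ of $x$, both $P$ and $P'$ have a $2$-face containing $x,y,z$. In both it is a regular polygon with consecutive vertices $y,x,z$. These three points determine the plane, the circle and the arc, so it is the same polygon in $P$ and $P'$. By simplicity, the neighbors of $y$ are $x$ and, in each of these $d-1$ polygons, the neighbor of $y$ other than $x$. So $y$ has the same neighbors in $P$ and $P'$ and is good.

**Step 4: conclusion.** The edge graph of $P$ is connected, so every vertex of $P$ is good, hence a vertex of $P'$. Both polytopes have the same number of vertices, so $P'=P$ and $r_e\in\operatorname{Aut}(P)$. As $e$ was arbitrary, all edge reflections lie in $\operatorname{Aut}(P)$. The finite reflection group $W$ they generate is transitive on vertices, because $r_e$ exchanges the ends of $e$ and the edge graph is connected. So $P=\operatorname{conv}(Wv)$ is Wythoffian. That there is a representation with *transitive* diagram follows from the implication (c)$\Rightarrow$(b) of Theorem 2 below, whose proof does not use Theorem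 1. $\blacksquare$

What changes without simplicity? Step 2 needs every neighbor of $w$ to share a $2$-face with $e$. Look at the octahedron with vertices $\pm e_1,\pm e_2,\pm e_3$ and $e=[v,w]$, $v=e_1$, $w=e_2$. The $2$-faces through $e$ reach only the neighbors $\pm e_3$ of $w$. The neighbor $-e_1$ of $w$ is not reached, and nothing in the argument says where $r_e$ sends it. Here it happens to go to $-e_2$, a neighbor of $v$, and $r_e$ is a symmetry. But the method does not show it, and Step 3 breaks in the same way. So two questions remain. If some $r_e$ fails to be a symmetry, could the polytope still be Wythoffian through other mirrors? And can $r_e$ actually fail in dimension $d\ge 4$?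

## 2. For edge-transitive polytopes, Wythoffian means mirrors across edges

**Theorem 2.** For an edge-transitive polytope $P$ with $d\ge2$ the following are equivalent:
(a) $P$ is Wythoffian;
(b) $P$ is Wythoffian with transitive Coxeter–Dynkin diagram;
(c) $r_e\in\operatorname{Aut}(P)$ for some edge $e$ (equivalently, for all edges).

The words "for all edges" are justified by $g\,r_e\,g^{-1}=r_{ge}$ for $g\in\operatorname{Aut}(P)$.

We recall some standard facts (Humphreys, *Reflection Groups and Coxeter Groups*, §§1.3–1.12). Let $\Gamma$ be a finite reflection group, $C$ a chamber, $\alpha_i$ the unit inward normals of its walls and $s_i$ the reflections in the walls. Then $\bar C=\{x:\langle x,\alpha_i\rangle\ge0\ \forall i\}$ and: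

1. the $\alpha_i$ are linearly independent;
2. $\Gamma$ permutes the chambers transitively, and $\bar C$ meets each $\Gamma$-orbit in exactly one point;
3. for $v\in\bar C$, the stabilizer $\Gamma_v$ is generated by the $s_k$ with $\langle v,\alpha_k\rangle=0$.

For $v\in\bar C$, node $i$ is ringed exactly when $\langle v,\alpha_i\rangle>0$. For instance, let $\Gamma$ be the dihedral group of order $6$, with two wall normals satisfying $\langle\alpha_1,\alpha_2\rangle=-\frac12$. If both nodes are ringed, $\Gamma v$ has six points; if only one is, by fact 3 the orbit has three points and the hull is a triangle.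

Note that if $P=\operatorname{conv}(\Gamma v)$, then $\Gamma\subset\operatorname{Aut}(P)$. All points of $\Gamma v$ have the same norm, so each is a vertex of $P$, since no point of a sphere is a proper convex combination of other points of it.

**Step 1: wall reflections at ringed nodes give edges.** We claim:

$$\text{if } P=\operatorname{conv}(\Gamma v),\ v\in\bar C \text{ and } i \text{ is ringed, then } e=[v,s_iv] \text{ is an edge of } P \text{ and } r_e=s_i. \tag{1}$$

By linear independence there is $\eta$ with $\langle\eta,\alpha_i\rangle=0$ and $\langle\eta,\alpha_j\rangle>0$ for $j\neq i$. Let $u\in\Gamma v$ maximize $\langle\eta,\cdot\rangle$ on $\Gamma v$. Since $s_i\eta=\eta$, the point $s_iu$ is also a maximizer. Replacing $u$ by $s_iu$ if needed, we may assume $\langle u,\alpha_i\rangle\ge0$. For $j\ne i$,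
$$\langle\eta,s_ju\rangle=\langle\eta,u\rangle-2\langle u,\alpha_j\rangle\langle\eta,\alpha_j\rangle\le\langle\eta,u\rangle$$
gives $\langle u,\alpha_j\rangle\ge0$. So $u\in\bar C\cap\Gamma v=\{v\}$ by fact 2. Thus every maximizer $u$ satisfies $u=v$ or $s_iu=v$, and $v$ and $s_iv$ are both maximizers. They are distinct because $\langle v,\alpha_i\rangle>0$. The face on which $\eta$ is maximal therefore has exactly the vertices $v,s_iv$, and it is an edge. Finally $v-s_iv$ is a multiple of $\alpha_i$ and $|v|=|s_iv|$, so $r_e=s_i$.

**Step 2: (b)$\Rightarrow$(a) and (a)$\Rightarrow$(c).** The first is trivial. For the second, let $P=\operatorname{conv}(\Gamma v)$ with $v\in\bar C$. Some node is ringed, since otherwise fact 3 gives $\Gamma v=\{v\}$ and $P$ is a point. By (1) there is an edge $e$ with $r_e=s_i\in\Gamma\subset\operatorname{Aut}(P)$.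

**Step 3: (c) gives a vertex-transitive reflection group.** Assume all $r_e$ lie in $G=\operatorname{Aut}(P)$. Let $W$ be the subgroup they generate. It is a finite reflection group, and it is normal in $G$ because $gr_eg^{-1}=r_{ge}$. As in Section 1, connectedness of the edge graph makes $W$ transitive on vertices, so $P=\operatorname{conv}(Wv)$ for a vertex $v$. Choose a chamber $C$ of $W$ with $v\in\bar C$ and let $\alpha_k,s_k$ be as above. We show that this diagram is transitive.

**Step 4: turn an edge symmetry into a diagram automorphism.** Let $i,j$ be ringed. By (1), $[v,s_iv]$ and $[v,s_jv]$ are edges, so some $g\in G$ maps the first to the second. If $gv=s_jv$, replace $g$ by $s_jg$, where $s_j\in W\subset G$. So we may assume $gv=v$ and $gs_iv=s_jv$.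

The element $g$ need not preserve $C$, and we correct it. Since $g$ normalizes $W$, it permutes the mirrors of $W$, so $gC$ is a chamber, and $v=gv\in\overline{gC}$. Write $gC=wC$ with $w\in W$. Then $w^{-1}v\in\bar C$, and since $v\in\bar C$ as well, $w^{-1}v=v$ by fact 2. So $u:=w^{-1}\in W_v$, and $h:=ug$ satisfies $hC=C$, $hv=v$. Being orthogonal, $h$ permutes the unit inward normals of the walls of $C$, say $h\alpha_k=\alpha_{\pi(k)}$. Then $s_{\pi(k)}=hs_kh^{-1}$, so $\pi$ preserves the orders of the products $s_ks_l$ and is a diagram automorphism. From $\langle v,\alpha_{\pi(k)}\rangle=\langle hv,h\alpha_k\rangle=\langle v,\alpha_k\rangle$ we see that $\pi$ preserves the rings.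

**Step 5: $\pi(i)=j$.** The correction by $u$ could have spoiled the target; we check that it did not. Using $h^{-1}v=v$ and $uv=v$,
$$v-2\langle v,\alpha_{\pi(i)}\rangle\alpha_{\pi(i)}=s_{\pi(i)}v=hs_iv=ugs_iv=us_jv=v-2\langle v,\alpha_j\rangle\,u\alpha_j .$$
The coefficients are positive and $\alpha_{\pi(i)},u\alpha_j$ are unit vectors, so $\alpha_{\pi(i)}=u\alpha_j$. By fact 3, $u$ is a product of reflections $s_k$ with $k$ unringed, and each of these changes a vector by a multiple of $\alpha_k$. Hence $\alpha_{\pi(i)}\in\alpha_j+\operatorname{span}\{\alpha_k:k\text{ unringed}\}$. As $j$ is ringed, linear independence forces $\pi(i)=j$. So the ringed diagram is transitive, which proves (b). $\blacksquare$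

This also completes the proof of Theorem 1. The problem is now very concrete: *find an edge-transitive polytope, $d\ge4$, in which one $r_e$ is not a symmetry.*

## 3. Thinning out the vertices of a hypersimplex

A polytope whose edge reflections we can read off is the hypersimplex $\operatorname{conv}\{1_A:A\subset[n],|A|=k\}$, where $1_A$ is the indicator vector. Write $A-a+b$ for $(A\setminus\{a\})\cup\{b\}$. The edges of the hypersimplex join $A$ to $A-a+b$, and the corresponding $r_e$ is the transposition of coordinates $a,b$. (This description of the edges is a case of the proof of Proposition 7 below; we do not use it before.) All these transpositions are symmetries. So we try to delete some of the vertices in such a way that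

* the edges of the remaining polytope are still the swaps $A\to A-a+b$,
* a group is still transitive on them,
* the transpositions no longer preserve the vertex set.

The first requirement can fail. Take $n=4$, $k=2$ (an octahedron) and keep only the sets $12,34,23,24$. Their indicator vectors are affinely independent: if $a\,1_{12}+b\,1_{34}+c\,1_{23}+d\,1_{24}=0$, the coordinates give $a=0$, $b+c=0$, $b+d=0$, $a+c+d=0$, so $c=d=-b$ and $c+d=0$, and all vanish. So the hull is a tetrahedron and $[1_{12},1_{34}]$ is an edge, of length $2$, while the swap edges have length $\sqrt2$. In the octahedron this segment was a diagonal because $1_{12}+1_{34}=1_{13}+1_{24}=1_{14}+1_{23}$. We deleted a member of each of the other two pairs. The principle behind this is the following lemma, which does the same job in every example below.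

**Lemma 3.** If $p\ne q$, $p'$, $q'$ are vertices of a polytope with $p+q=p'+q'$ and $\{p,q\}\ne\{p',q'\}$, then $[p,q]$ is not an edge.

*Proof.* The midpoint of $[p,q]$ is also the midpoint of $[p',q']$, so a face containing $[p,q]$ contains $p'$ and $q'$. If $[p,q]$ were an edge, its only vertices would be $p,q$, so $p',q'\in\{p,q\}$. If $p'=q'$, say both equal $p$, then $2p=p+q$ and $p=q$, which is excluded. So $\{p',q'\}=\{p,q\}$, contrary to assumption. $\square$

The second requirement can fail too. A natural try is $n=7$, the nonzero vectors of $\mathbb F_2^3$, keeping the $28$ triples with nonzero sum, i.e. deleting the $7$ lines of the Fano plane. A swap is given by a pair $X=\{x_1,x_2\}$ and two points $y,y'$ off the line $\{x_1,x_2,x_1+x_2\}$. The line through $y,y'$ meets this line in the point $y+y'$. For two of the six pairs $\{y,y'\}$ this point is $x_1+x_2$; for the other four it is $x_1$ or $x_2$. Automorphisms of the plane respect this distinction, so $GL(3,2)$ has at least two orbits on swaps. The evident group is not enough.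

What is wrong is that the third point of the line through $X$ is special. Working affinely in $\mathbb F_2^3$ with *three* points $x_1,x_2,x_3$, the direction $y+y'$ of two points off their plane is one of $x_1+x_2$, $x_1+x_3$, $x_2+x_3$, and these three play the same role. This leads to the right example.

## 4. The 56 affine frames of $\mathbb F_2^3$

Let $\mathbb F=\mathbb F_2^3$ (8 points), and for $A\subset\mathbb F$ put $\sigma(A)=\sum_{p\in A}p$. Call a $4$-subset $B$ a *block* if $\sigma(B)=0$. For distinct $a,b,c$ the point $a+b+c$ differs from all three, so $\{a,b,c\}$ lies in exactly one block, namely with fourth point $a+b+c$. In particular **two different blocks never share three points**. There are $56$ triples and each block contains $4$, so there are $14$ blocks; they are the affine planes. Let $\mathcal V$ be the set of the $70-14=56$ non-block $4$-subsets, for instance $\{000,100,010,001\}$. A $4$-set is in $\mathcal V$ exactly when it is affinely independent. Put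
$$P=\operatorname{conv}\{p_A=1_A-\tfrac12\mathbf 1:\ A\in\mathcal V\}\subset H=\{x\in\mathbb R^8:\textstyle\sum x_i=0\}\cong\mathbb R^7 .$$
The coordinates of $p_A$ are $\pm\frac12$, so all $p_A$ have equal norm and are exactly the vertices of $P$.

**Theorem 4.** $P$ is a $7$-dimensional edge-transitive polytope, and $\operatorname{Aut}(P)$ contains no reflection. Hence $P$ is not of the form $\operatorname{conv}(\Gamma v)$ for any finite reflection group $\Gamma$. So not all edge-transitive polytopes in dimension $d\ge4$ are Wythoffian with transitive Coxeter–Dynkin diagram.

**Step 1: $[p_A,p_{A'}]$ is an edge if and only if $|A\cap A'|=3$.** This is the step where deleting vertices could have created new edges.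

Let $|A\cap A'|=3$. The functional $x\mapsto\langle 1_A+1_{A'},x\rangle$ takes on $1_C$ the value $|A\cap C|+|A'\cap C|$. This is $4+3=7$ for $C\in\{A,A'\}$ and at most $3+3=6$ for every other $C$. Passing from $1_C$ to $p_C$ changes all values by the same constant, so $[p_A,p_{A'}]$ is an edge.

Let $|A\cap A'|=4-m$ with $m\ge2$. Put $D=A\setminus A'$ and $D'=A'\setminus A$, so $|D|=|D'|=m$. For $(a,b)\in D\times D'$ let $C=A-a+b$ and $C'=A'-b+a$. Then $1_C+1_{C'}=1_A+1_{A'}$. Moreover $C\ne A$, and $C\neq A'$ since $m\ge2$, so $\{C,C'\}\ne\{A,A'\}$. In characteristic $2$,
$$\sigma(C)=\sigma(A)+a+b,\qquad \sigma(C')=\sigma(A')+a+b .$$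
So $C,C'\in\mathcal V$ unless $(a,b)$ is *bad*, meaning $a+b\in\{\sigma(A),\sigma(A')\}$. By Lemma 3 we only need one pair that is not bad. For each $a$ at most two $b$ are bad, so there are at most $2m$ bad pairs out of $m^2$. If $m\ge3$, then $m^2>2m$ and we are done.

Let $m=2$, $D=\{a_1,a_2\}$, $D'=\{b_1,b_2\}$, and suppose all four pairs are bad. Then $a_1+b_1$ equals one of $\sigma(A),\sigma(A')$; call it $s$ and the other $s'$. Since $a_1+b_2\ne a_1+b_1=s$ and $a_2+b_1\ne s$, both equal $s'$. So $a_1+b_2=a_2+b_1$, that is, $a_1+a_2+b_1+b_2=0$. But this sum is $\sigma(A)+\sigma(A')=s+s'$, because the points of $A\cap A'$ cancel. Hence $s=s'$ and $a_1+b_1=a_1+b_2$, a contradiction.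

**Step 2: $\dim P=7$.** We show that each $e_y-e_{y'}$, $y\ne y'$, is a difference of two vertices; these vectors span $H$. Choose distinct $x_1,x_2\notin\{y,y'\}$, and then $x_3$ outside the at most six points $x_1,x_2,y,y',x_1+x_2+y,x_1+x_2+y'$. With $X=\{x_1,x_2,x_3\}$ the sets $X\cup\{y\}$ and $X\cup\{y'\}$ have four elements. The choice of $x_3$ gives $x_1+x_2+x_3\notin\{y,y'\}$, so both are in $\mathcal V$. The difference of the two vertices is $e_y-e_{y'}$.

**Step 3: edge-transitivity.** An affine bijection $g(p)=Lp+b$ of $\mathbb F$ satisfies $\sigma(gA)=L\sigma(A)+4b=L\sigma(A)$ for $|A|=4$. So $AGL(3,2)$ preserves $\mathcal V$ and acts on $P$ by coordinate permutations, which are orthogonal. It is transitive on ordered affinely independent quadruples $(x_1,x_2,x_3,y)$, since these are the affine frames of $\mathbb F$.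

By Step 1 an edge is given by a $3$-set $X=\{x_1,x_2,x_3\}$ and two distinct points $y,y'$ outside the block $X\cup\{x_1+x_2+x_3\}$. This block is an affine plane with direction space $\{0,x_1+x_2,x_1+x_3,x_2+x_3\}$. Its complement is the parallel plane
$$\{y,\ y+x_1+x_2,\ y+x_1+x_3,\ y+x_2+x_3\}.$$
After renumbering $X$ we have $y'=y+x_1+x_2$. So every edge has the form $\{X\cup\{y\},\,X\cup\{y+x_1+x_2\}\}$ for an affinely independent ordered quadruple $(x_1,x_2,x_3,y)$. Affine maps send $y+x_1+x_2$ to the corresponding sum. Hence transitivity on quadruples gives transitivity on edges. (There are $56$ sets $X$ and $6$ pairs $\{y,y'\}$ for each, so $336$ edges. The group is also transitive on vertices.)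

**Step 4: no reflections.** To answer the question it would suffice, by Theorem 2, to exclude the edge reflections, which is the case $m=1$ below. The theorem excludes all reflections. The idea is that a reflection moves vertices by multiples of a fixed vector, and the coordinates $\pm\frac12$ allow only integer multiples.

Let $\rho\in\operatorname{Aut}(P)$ be a reflection. The vertices span $H$, so $\rho$ moves some vertex, say $\rho(p_A)=p_{A'}\ne p_A$. Its normal is then $n=p_A-p_{A'}=1_U-1_{U'}$ with $U=A\setminus A'$, $U'=A'\setminus A$, $|U|=|U'|=m\in\{1,2,3,4\}$. For $C\in\mathcal V$ put $\tau_C=|C\cap U|-|C\cap U'|$. Then $\langle n,n\rangle=2m$ and $\langle p_C,n\rangle=\tau_C-\frac12(m-m)=\tau_C$, so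
$$\rho(p_C)=p_C-\frac{\tau_C}{m}\,n .$$
This must be some $p_{C''}$. Comparing coordinates at a point of $U$ shows $\tau_C/m\in\mathbb Z$, for every $C\in\mathcal V$. Let $R=\mathbb F\setminus(U\cup U')$, of size $8-2m$. We use repeatedly that two different blocks never share three points.

* $m=2$, $|R|=4$. Fix a $3$-subset $T\subset R$. At most one of the two sets $T\cup\{u\}$, $u\in U$, is a block, so some $C=T\cup\{u\}\in\mathcal V$ has $\tau_C/m=\frac12$. Contradiction.
* $m=3$, $|R|=2$. Fix distinct $u_1,u_2\in U$ and $u'\in U'$. At most one of the two sets $\{u_1,u_2,u',r\}$, $r\in R$, is a block, so some such $C\in\mathcal V$ has $\tau_C/m=\frac{2-1}3$. Contradiction.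
* $m=4$, $R=\emptyset$. Fix a $3$-subset $T\subset U$. At most one of the four sets $T\cup\{u'\}$, $u'\in U'$, is a block, so some such $C\in\mathcal V$ has $\tau_C/m=\frac{3-1}4$. Contradiction.
* $m=1$. Now $n=e_y-e_{y'}$ and $\rho$ is the transposition of the coordinates $y,y'$. Choose $b\notin\{y,y'\}$, then $c\notin\{y,y',b,y+y'+b\}$, and put $d=y+b+c$. Then $B=\{y,b,c,d\}$ is a block, and $y'\ne d$ by the choice of $c$, so $y'\notin B$. The set $\{y',b,c,d\}$ shares three points with $B$ and differs from it, so it is not a block and lies in $\mathcal V$. But $\rho$ maps it to $B\notin\mathcal V$. Contradiction.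

**Step 5: conclusion.** If $P=\operatorname{conv}(\Gamma v)$ with $\Gamma$ a finite reflection group, then $\Gamma\subset\operatorname{Aut}(P)$, and $\Gamma$ is nontrivial because $\dim P>0$. So $\operatorname{Aut}(P)$ would contain a reflection, which Step 4 excludes. $\blacksquare$

## 5. Products, matroids and Steiner systems: further dimensions

**Theorem 5.** Vertex- and edge-transitive polytopes that are not Wythoffian exist in every dimension $d\ge4$ divisible by $7,8,11,12$ or $23$.

The arguments in these notes do not settle the dimensions $4,5,6$.

Products reduce the theorem to single dimensions.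

**Lemma 6.** Let $P\subset\mathbb R^d$, $d\ge2$, be vertex- and edge-transitive and not Wythoffian. Then so is $P^k\subset\mathbb R^{kd}$ for every $k\ge1$.

*Proof.* Faces of a product are products of faces, so the edges of $P^k$ are the products of an edge of one factor with vertices of the others. The group $\operatorname{Aut}(P)\wr S_k$ acts orthogonally on $P^k$. It is transitive on vertices, and on edges: first permute the factors to put the edge in the right factor, then use edge-transitivity there and vertex-transitivity in the others. Suppose $P^k$ is Wythoffian. By Theorem 2, $r_{\hat e}\in\operatorname{Aut}(P^k)$ for $\hat e=e\times\{v_2\}\times\dots\times\{v_k\}$. The bisector of $\hat e$ is the bisector of $e$ times the remaining factors $\mathbb R^d$, so $r_{\hat e}=r_e\times\mathrm{id}$. As this map is linear and preserves $P^k$, $r_e$ is linear and $r_eP=P$. By Theorem 2, $P$ is Wythoffian, a contradiction. $\square$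

So it suffices to treat $d=7,8,11,12,23$. The example of Section 4 generalizes through matroids. Recall that a *matroid* $M$ on $[n]=\{1,\dots,n\}$ is a nonempty family of subsets, its *bases*, such that for bases $B,B'$ and $a\in B\setminus B'$ there is $b\in B'\setminus B$ with $B-a+b$ a basis. All bases have the same size $k$, the rank. Subsets of bases are independent; a *circuit* is a minimal dependent set. For a basis $B$ and $y\notin B$ the set $B\cup\{y\}$ contains exactly one circuit $Z$, and $B-b+y$ is a basis exactly when $b\in Z\setminus\{y\}$. A *coloop* is an element lying in all bases. $M$ is *uniform* if all $k$-sets are bases, and *connected* if any two distinct elements lie in a common circuit. Call bases $B,B'$ *adjacent* if $|B\setminus B'|=1$. $\operatorname{Aut}(M)$ is the group of permutations of $[n]$ preserving the bases.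

*A small example.* On $\{1,2,3,4\}$ take all pairs except $12$ as bases. The circuits are $12$, $134$, $234$, and any two elements lie in one of them. So $M$ is connected, and it is not uniform. The hull of the five vectors $1_B$ is an octahedron with one vertex removed, a square pyramid with apex $1_{34}$. Its eight edges are the eight pairs of adjacent bases; the non-adjacent pairs $\{13,24\}$ and $\{14,23\}$ are the diagonals of the square.

We also need *symmetric exchange* (Brualdi 1969): for bases $B,B'$ and $a\in B\setminus B'$ there is $b\in B'\setminus B$ such that both $B-a+b$ and $B'-b+a$ are bases. Here is a proof. Let $Z$ be the circuit in $B'\cup\{a\}$; then $a$ is in the closure of $Z\setminus\{a\}$. Since $a\notin\operatorname{cl}(B\setminus\{a\})$, the set $Z\setminus\{a\}$ is not contained in $\operatorname{cl}(B\setminus\{a\})$. Pick $b\in Z\setminus\{a\}$ outside this closure. Then $B-a+b$ is a basis, $b\in B'\setminus B$, and $B'-b+a$ is a basis because $b\in Z$.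

**Proposition 7.** Let $M$ be a connected non-uniform matroid on $[n]$, $n\ge2$. Suppose $\operatorname{Aut}(M)$ is transitive on unordered pairs of adjacent bases and on bases. Then the following polytopes (the first translated so that its vertex barycenter is the origin) are vertex- and edge-transitive and not Wythoffian:
$$P_M=\operatorname{conv}\{1_B\}\ (\dim n-1),\qquad P_M^{\pm}=\operatorname{conv}\Big\{\sum_{i\in B}\varepsilon_ie_i:\ B\text{ a basis},\ \varepsilon_i=\pm1\Big\}\ (\dim n).$$

Let $k$ be the rank. In both cases all listed points have norm $\sqrt k$, so they are exactly the vertices. By connectedness and $n\ge2$, every element lies in a circuit with another element. So $M$ has no coloops, and no loops (elements lying in no basis): a loop $y$ is itself a circuit $\{y\}$, so by minimality no circuit contains $y$ together with another element. If $k$ were $1$ or $n-1$, the absence of loops or coloops would make $M$ uniform; and $k=0$ or $k=n$ would mean that all elements are loops or coloops. So $2\le k\le n-2$, hence $n\ge4$, and Theorem 2 is available in both dimensions.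

**Step 1: the edges of $P_M$ are the pairs of adjacent bases.** If $B,B'$ are adjacent, $\langle1_B+1_{B'},\cdot\rangle$ equals $2k-1$ on $1_B,1_{B'}$ and is at most $2(k-1)$ on other vertices, so $[1_B,1_{B'}]$ is an edge. If $|B\setminus B'|\ge2$, symmetric exchange gives bases $C=B-a+b$, $C'=B'-b+a$ with $1_C+1_{C'}=1_B+1_{B'}$ and $C\notin\{B,B'\}$. By Lemma 3 there is no edge.

**Step 2: the edges of $P_M^\pm$.** They turn out to be the adjacent pairs of bases together with a choice of signs on $B\cup B'$. Let $x\ne x'$ be vertices with supports $B,B'$. For vertices $x\ne z$ the integer $\langle x,z\rangle$ is at most $k-1$, since the value $k$ requires equal supports and signs.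

* If $x,x'$ agree on $B\cap B'$ and $|B\setminus B'|=1$, then $\langle x+x',\cdot\rangle$ equals $k+(k-1)$ on $x,x'$ and is at most $2k-2$ on other vertices. They form an edge.
* If they agree on $B\cap B'$ and $|B\setminus B'|\ge2$, take $a,b$ from symmetric exchange and carry the signs along: $z=x-x_ae_a+x'_be_b$ and $z'=x'-x'_be_b+x_ae_a$ are vertices with $z+z'=x+x'$. The support of $z$ is neither $B$ nor $B'$. By Lemma 3 there is no edge.
* If they differ in sign at some $i\in B\cap B'$ and $x'\neq x-2x_ie_i$, flip the sign of coordinate $i$ in both. Since $x_i'=-x_i$, the sum is unchanged. The new vertex $x-2x_ie_i$ is neither $x$ nor $x'$. By Lemma 3 there is no edge.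
* If $x'=x-2x_ie_i$, write $x=z+x_ie_i$ with $\operatorname{supp}z=X=B\setminus\{i\}$. As $i$ is not a coloop, some basis avoids $i$, so $X$ can be extended within $[n]\setminus\{i\}$ to a basis $X\cup\{j\}$, $j\ne i$. Then $x+x'=2z=(z+e_j)+(z-e_j)$, with two vertices different from $x,x'$. By Lemma 3 there is no edge.

If $x\ne x'$ agree on $B\cap B'$, then $B\ne B'$, so all cases are covered.

**Step 3: transitivity.** $\operatorname{Aut}(M)$ acts on both polytopes by coordinate permutations. On $P_M$ these fix the barycenter, so after the translation they are orthogonal maps of $\{\sum x_i=0\}\cong\mathbb R^{n-1}$. Step 1 and the hypothesis give edge- and vertex-transitivity of $P_M$. For $P_M^\pm$ all sign changes of coordinates are symmetries as well. First move a basis, or an adjacent pair of bases, to the desired place, then adjust the signs on $B$, or on $B\cup B'$.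

**Step 4: dimension.** Let $y\ne y'$. By connectedness they lie in a common circuit $Z$. Extend the independent set $Z\setminus\{y'\}$ to a basis $B$. Then $y\in B$, and $y'\notin B$ since otherwise $Z\subset B$. The circuit in $B\cup\{y'\}$ is $Z\ni y$, so $B-y+y'$ is a basis. Thus
$$e_y-e_{y'}=1_B-1_{B-y+y'}\quad\text{is an edge direction for all } y\ne y', \tag{2}$$
and $\dim P_M=n-1$. In $P_M^\pm$ the vectors (2) are also differences of vertices. So is $2e_i$ for each $i$, because $i$ lies in some basis. So $\dim P^\pm_M=n$.

**Step 5: not Wythoffian.** For the edge $e=[1_B,1_{B-y+y'}]$ of $P_M$ the perpendicular bisector inside $\{\sum x_i=k\}$ is $\{x_y=x_{y'}\}$, so $r_e$ is the transposition $(y\,y')$ of coordinates. The same two points form an edge of $P_M^\pm$ (all signs $+$), and again $r_e=(y\,y')$. If the polytope were Wythoffian, Theorem 2 would make $r_e$ a symmetry for every edge. By (2), all transpositions of $[n]$ would preserve the vertex set, hence the set of supports, hence $M$. Then $\operatorname{Aut}(M)=S_n$, so with one $k$-set all $k$-sets are bases, and $M$ is uniform. Contradiction. $\square$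

**Definition (Steiner system).** An $S(t,k,n)$ is a set of $n$ points with a family of $k$-subsets (*blocks*) such that every $t$-set of points lies in exactly one block. The Fano plane is an $S(2,3,7)$; the blocks of Section 4 form an $S(3,4,8)$.

**Lemma 8.** Let an $S(t,k,n)$ with $k>t\ge2$, $n>k$ be given. The $(t+1)$-sets not contained in a block are the bases of a connected non-uniform matroid $M$ of rank $t+1$ whose hyperplanes are the blocks. Suppose a group of automorphisms of the system is transitive on $t$-sets, and the setwise stabilizer of a $t$-set $X$ is transitive on the points, and on the unordered pairs of points, outside the block through $X$. Then $M$ satisfies the hypotheses of Proposition 7.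

*Proof.* (For the matroid see also Oxley, *Matroid Theory*, 2nd ed., Prop. 2.1.24.) For a $t$-set $X$ in the block $K$ and a point $b\notin K$, the set $X\cup\{b\}$ is a basis: a block containing it contains $X$, so it is $K$, but $b\notin K$. Such $b$ exist since $n>k$. So bases exist and all $t$-sets are independent. For the exchange property, let $B_1,B_2$ be bases, $a\in B_1\setminus B_2$, $X=B_1\setminus\{a\}$ and $K$ the block through $X$. As $B_2\not\subset K$, there is $b\in B_2\setminus K$. Then $b\notin X$, $b\ne a$, and $X\cup\{b\}=B_1-a+b$ is a basis.

Hyperplanes are the closures of independent $t$-sets $X$, and $\operatorname{cl}(X)$ consists of the points $b$ for which $X\cup\{b\}$ is not a basis; these form the block through $X$. Since $k>t$, some $(t+1)$-sets lie in blocks, so $M$ is not uniform. Given two points $y\ne y'$, take a block containing both (possible as $t\ge2$) and in it a $(t+1)$-set containing both. It is dependent and all its $t$-subsets are independent, so it is a circuit. Hence $M$ is connected.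

A basis is $X\cup\{y\}$ with $X$ a $t$-set and $y$ outside the block through $X$. An unordered pair of adjacent bases is $\{X\cup\{y\},X\cup\{y'\}\}$ with $X$ a $t$-set and $y\ne y'$ outside the block. The hypothesis makes the group transitive on the data $(X,y)$ and $(X,\{y,y'\})$. Automorphisms of the Steiner system are automorphisms of $M$. $\square$

**Proof of Theorem 5.** By Lemma 6, Proposition 7 and Lemma 8 it remains to give Steiner systems with $n=8,12,24$ and suitable groups. Each system gives polytopes in dimensions $n-1$ and $n$.

**Step 1: $S(3,4,8)$ with $AGL(3,2)$, dimensions $7$ and $8$.** By Step 3 of the proof of Theorem 4, the group is transitive on the data $(X,\{y,y'\})$; being transitive on affinely independent quadruples, it is also transitive on the data $(X,y)$. So it is transitive on $3$-sets $X$, and the stabilizer of $X$ acts as Lemma 8 requires. Here $P_M$ is the polytope of Theorem 4 up to translation.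

**Step 2: $S(5,6,12)$ with $M_{12}$, dimensions $11$ and $12$.** $M_{12}$ is $5$-transitive. The stabilizer of a hexad (block) $B$ is $S_6$, acting naturally on $B$ and through an outer automorphism $\varphi$ on the $6$ other points (Conway–Sloane, *SPLAG*, Ch. 11). Let $X\subset B$ be a $5$-set. Its stabilizer fixes $B$, so it is a point stabilizer $S_5$ in the action on $B$. On the other six points it acts as $J=\varphi(S_5)$, a subgroup of order $120$.

We claim that $J$ is $2$-transitive. First, $J$ is not a point stabilizer. Suppose $\varphi$ maps one point stabilizer to a point stabilizer. As these are conjugate, it permutes all six of them. After composing $\varphi$ with an inner automorphism, $\varphi(\operatorname{Stab}(i))=\operatorname{Stab}(i)$ for all $i$. Applying $\varphi$ to $\operatorname{Stab}(\sigma i)=\sigma\operatorname{Stab}(i)\sigma^{-1}$ gives $\operatorname{Stab}(\sigma i)=\operatorname{Stab}(\varphi(\sigma)i)$ for all $i$, hence $\varphi(\sigma)=\sigma$ for all $\sigma$. So the original $\varphi$ was inner, a contradiction. Next, $J$ contains an element of order $5$, which is a $5$-cycle on the six points. So $J$ is transitive or fixes a point. In the latter case it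 would equal a point stabilizer, by order, and we have excluded this. So $J$ is transitive. A point stabilizer in $J$ has order $20$ and contains an element of order $5$, so it is transitive on the remaining five points, which proves the claim. (This $J$ is $PGL(2,5)$.) Hence the stabilizer of $X$ is transitive on points and on pairs outside $B$.

**Step 3: $S(5,8,24)$ with $M_{24}$, dimension $23$ (and $24$).** $M_{24}$ is $5$-transitive. The stabilizer of an octad (block) is $2^4{:}A_8$, acting as $A_8$ on the octad and as $AGL(4,2)$ on the $16$ other points. The normal subgroup $2^4$ acts as the translations, and $A_8\cong GL(4,2)$ (*SPLAG*, Ch. 11). Let $X$ be a $5$-subset of the octad. Its stabilizer in $M_{24}$ fixes the octad. It contains $2^4$, and its image in $A_8$ contains $A_5\times\langle\tau\rangle$, where $\tau$ is a $3$-cycle on the three remaining octad points. This group is the centralizer $C_{A_8}(\tau)$: the centralizer of $\tau$ in $S_8$ is $S_5\times\langle\tau\rangle$, and its intersection with $A_8$ is $A_5\times\langle\tau\rangle$, of order $180$.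

What is $C_{A_8}(\tau)$ inside $GL(4,2)$? Let $T\in GL(4,2)$ have order $3$. Since $x^3-1=(x-1)(x^2+x+1)$ with coprime factors over $\mathbb F_2$, the space splits as $V_1\oplus V_\omega$, with $V_1$ the fixed space of $T$ and $V_\omega=\ker(T^2+T+1)$. The latter is a vector space over $\mathbb F_4=\mathbb F_2[x]/(x^2+x+1)$, so it has even dimension over $\mathbb F_2$, and it is nonzero because $T\ne1$. The centralizer of $T$ consists of the maps that preserve both summands and are $\mathbb F_4$-linear on $V_\omega$. If $\dim V_\omega=2$, it is $GL(2,2)\times GL(1,4)$, of order $6\cdot3=18$. If $\dim V_\omega=4$, it is $GL(2,4)$, of order $15\cdot12=180$. Since $|C_{A_8}(\tau)|=180$, the second case holds for $\tau$.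

So the stabilizer of $X$ acts on the $16$ points with a group containing $2^4{:}GL(2,4)$. The translations are transitive on the points. Given two pairs of points, an element of $GL(2,4)$ maps the difference of the first to the difference of the second, because $GL(2,4)$ is transitive on the $15$ nonzero vectors; a translation then moves one pair to the other. So the stabilizer of $X$ is transitive on the points and on the $120$ pairs outside the octad, and Lemma 8 applies.

Steps 1–3 give the dimensions $7,8,11,12,23$, and Lemma 6 gives their multiples. $\blacksquare$

## 6. The half-cube without an extended Hamming code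

The thinning idea also works on the half-cube, and here products are not needed to obtain infinitely many dimensions. Let $m\ge3$, $\mathbb F=\mathbb F_2^m$, $n=2^m$, and let $\mathcal V$ be the set of even-size subsets $x\subset\mathbb F$ with $\sigma(x)=\sum_{p\in x}p\ne0$. Let $\chi(x)\in\{\pm1\}^n$ be the sign vector of $x$, with entry $-1$ on $x$ and $+1$ elsewhere, and put $P_m=\operatorname{conv}\{\chi(x):x\in\mathcal V\}$. The deleted vertices of the half-cube, the even $x$ with $\sigma(x)=0$, form an extended Hamming code. All $\chi(x)$ have equal norm, so they are the vertices of $P_m$. Write $\triangle$ for symmetric difference; for even sets $\sigma(x\triangle y)=\sigma(x)+\sigma(y)$, and $x\triangle y$ is even.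

**Proposition 9.** For $m\ge3$ the polytope $P_m$ is $2^m$-dimensional, vertex- and edge-transitive, and not Wythoffian.

**Step 1: the edges are exactly the pairs with $|x\triangle y|=2$.** Since $\langle\chi(x),\chi(z)\rangle=n-2|x\triangle z|$, we have for $z\in\mathcal V$
$$\langle\chi(x)+\chi(y),\chi(z)\rangle=2n-2|x\triangle z|-2|y\triangle z| .$$
If $|x\triangle y|=2$, this is $2n-4$ for $z\in\{x,y\}$. For other $z$ both distances are even and nonzero, so it is at most $2n-8$. So this is an edge.

Now let $D=x\triangle y$ with $|D|\ge4$. For $\{i,j\}\subset D$ put $x'=x\triangle\{i,j\}$ and $y'=y\triangle\{i,j\}$. On coordinates in $D$ the vectors $\chi(x)$ and $\chi(y)$ are opposite, so $\chi(x)+\chi(y)=\chi(x')+\chi(y')$. Also $x'\ne x$, and $x'\neq y$ because $|D|\ge4$. We have $x',y'\in\mathcal V$ unless $i+j\in\{\sigma(x),\sigma(y)\}$. The pairs in $D$ with a prescribed nonzero sum form a matching, at most $|D|/2$ pairs, so at most $|D|$ pairs are excluded. But $\binom{|D|}2>|D|$ for $|D|\ge4$. So a suitable pair exists, and Lemma 3 shows that $[\chi(x),\chi(y)]$ is not an edge.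

**Step 2: dimension.** Suppose the functional $\langle\eta,\cdot\rangle$ is constant on the vertices; we show $\eta=0$. Fix $x\in\mathcal V$. For $i\ne j$ with $i+j\ne\sigma(x)$ the set $x\triangle\{i,j\}$ is in $\mathcal V$, and comparing values gives $\eta_i\chi_i(x)+\eta_j\chi_j(x)=0$. The graph of these pairs $\{i,j\}$ is $K_n$ minus the perfect matching $\{i,i+\sigma(x)\}$. Since $n\ge6$, each $i$ lies in a triangle $i,j,k$ of it. The three equations say that the numbers $\eta_i\chi_i(x),\eta_j\chi_j(x),\eta_k\chi_k(x)$ have pairwise sums $0$, so all vanish, and $\eta_i=0$.

**Step 3: transitivity.** There are two kinds of symmetries. For even $c$ with $\sigma(c)=0$ the map $x\mapsto x\triangle c$ preserves $\mathcal V$ and acts by sign changes. For $g(p)=Lp+b$ in $AGL(m,2)$ and even $x$ we have $\sigma(gx)=L\sigma(x)$, so $g$ preserves $\mathcal V$ and acts by a coordinate permutation.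

Let $\{x,x\triangle\{i,j\}\}$ and $\{x_1,x_1\triangle\{i_1,j_1\}\}$ be edges. The vectors $\sigma(x)$ and $i+j$ are nonzero, and distinct because $\sigma(x)+i+j=\sigma(x\triangle\{i,j\})\neq0$. Two distinct nonzero vectors over $\mathbb F_2$ are linearly independent. The same holds for $\sigma(x_1)$ and $i_1+j_1$. So there is $L\in GL(m,2)$ with $L\sigma(x)=\sigma(x_1)$ and $L(i+j)=i_1+j_1$. Choose $b$ with $Li+b=i_1$; then $Lj+b=i_1+L(i+j)=j_1$. For $g(p)=Lp+b$ put $c=gx\triangle x_1$. It is even, and $\sigma(c)=L\sigma(x)+\sigma(x_1)=0$. The map $z\mapsto gz\triangle c$ sends $x$ to $x_1$ and $x\triangle\{i,j\}$ to $x_1\triangle\{i_1,j_1\}$. This proves edge-transitivity. Every vertex lies on an edge and $x\mapsto x_1$, so $P_m$ is also vertex-transitive.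

**Step 4: an edge reflection that fails.** Let $e$ be the edge $\{x,x\triangle\{i,j\}\}$. Its direction is $e_i+e_j$ if $|x\cap\{i,j\}|$ is even, and $e_i-e_j$ if it is odd (up to a factor). In the first case $r_e$ sends $(z_i,z_j)$ to $(-z_j,-z_i)$; in the second it exchanges the two coordinates. So in both cases $r_e\chi(z)=\chi(z\triangle\{i,j\})$ whenever $|z\cap\{i,j\}|\equiv|x\cap\{i,j\}|\pmod2$. We look for such a $z\in\mathcal V$ with $\sigma(z)=i+j$.

* If the parity is even, take $z=\{k,l\}\ne\{i,j\}$ with $k+l=i+j$. It is disjoint from $\{i,j\}$, and $\sigma(z)=i+j$.
* If the parity is odd, take $a\notin\{i,j\}$, $b\notin\{i,j,a,a+i+j\}$, $c=j+a+b$ and $z=\{i,a,b,c\}$. Then $c\ne a$ since $b\neq j$; $c\neq b$ since $a\ne j$; $c\ne j$ since $a\neq b$; and $c\ne i$ since $b\ne a+i+j$. So $z$ has four elements, $z\cap\{i,j\}=\{i\}$, and $\sigma(z)=i+j$.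

In both cases $\sigma(z)=i+j\ne0$, so $z\in\mathcal V$, while $\sigma(z\triangle\{i,j\})=0$. So $r_e\chi(z)$ is not a vertex and $r_e\notin\operatorname{Aut}(P_m)$. By Theorem 2, $P_m$ is not Wythoffian. $\blacksquare$
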